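\title{Subsets of the grid without a convex $n$-gon}

\begin{abstract}
How many points can be chosen from the $N\times N$ grid so that no $n$ of them are in convex position? We show that for all $n\ge3$ and $N\ge1$ the maximum lies between $\frac1{6000}\min(N^2,n^{3/2}N)$ and $\min(N^2,3n^{3/2}N)$. This proves a conjecture on extremal numbers of order types. The upper bound finds a convex polygon with prescribed short edge directions. The lower bound is given by blocks of consecutive rows that are placed far apart. We also determine the order of magnitude for rectangular grids, and we improve the constant $3$ to $\frac{2\pi}{3\sqrt6}+o(1)$ as $n\to\infty$.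
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{configuration} is a finite set of points in the plane. The \emph{orientation} of an ordered triple $(p,q,r)$ of points is the sign of $\det(q-p,\,r-p)$, where $\det(u,v)=u_1v_2-u_2v_1$. It is positive if $p,q,r$ form a counterclockwise triangle, negative if they form a clockwise triangle, and zero if they are collinear. Two configurations have the same \emph{order type} if some bijection between them preserves the orientation of every ordered triple. The order type forgets lengths and angles and remembers, for any two points, which of the others lie on which side of the line through them. A configuration $A$ \emph{contains a copy} of a configuration $B$ if some subset of $A$ has the order type of $B$.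

Write $[N]=\{1,\dots,N\}$. The \emph{extremal number} $\operatorname{ex}(N,B)$ is the largest size of a subset of the grid $[N]^2$ that contains no copy of $B$. We study it when $B$ is a \emph{convex $n$-set}, that is, the set of vertices of a convex $n$-gon. In this case a copy of $B$ is the same thing as a convex $n$-set (Lemma~\ref{lem:orient}), so $\operatorname{ex}(N,B)$ depends only on $n$ and $N$: it is the largest number of grid points of which no $n$ are in convex position.

The following conjecture is posed in \cite{thesis}: \emph{if $B$ is a convex $n$-set, then $\operatorname{ex}(N,B)=\Theta(n^{3/2}N)$.} Precisely, it asserts that there are absolute constants $c,C>0$ such that for every $n\ge3$ there is $N_0=N_0(n)$ with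
\[
c\,n^{3/2}N\le\operatorname{ex}(N,B)\le C\,n^{3/2}N
\]
for every convex $n$-set $B$ and all $N\ge N_0$. We prove it in a form that covers all $N$.

\begin{theorem}\label{thm:square}
For all $n\ge3$, $N\ge1$ and every convex $n$-set $B$,
\[
\tfrac1{6000}\min\bigl(N^2,\,n^{3/2}N\bigr)\ \le\ \operatorname{ex}(N,B)\ \le\ \min\bigl(N^2,\,3n^{3/2}N\bigr).
\]
In particular, the conjecture holds with $c=\frac1{6000}$, $C=3$ and $N_0=\lceil n^{3/2}\rceil$.
\end{theorem}

The last sentence follows from the first, because $N^2\ge n^{3/2}N$ when $N\ge n^{3/2}$. For large $n$ the upper constant can be lowered; we do not determine the sharp constant.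

\begin{theorem}\label{thm:constant}
As $n\to\infty$,
\[
\operatorname{ex}(N,B)\le\Bigl(\frac{2\pi}{3\sqrt6}+o(1)\Bigr)n^{3/2}N
\]
for every convex $n$-set $B$, uniformly in $N$. Here $\frac{2\pi}{3\sqrt6}\approx0.855$.
\end{theorem}

Both halves of the proof work for rectangles. Let $\operatorname{ex}(N,M,n)$ be the largest size of a subset of $[N]\times[M]$ that contains no convex $n$-set, so that $\operatorname{ex}(N,B)=\operatorname{ex}(N,N,n)$.

\begin{theorem}\label{thm:rect}
Let $N\ge M\ge1$ and $n\ge3$, and put $F=\min\bigl(NM,\ nN+n^{3/2}\sqrt{NM}\bigr)$. Then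
\[
\tfrac1{8000}F\ \le\ \operatorname{ex}(N,M,n)\ \le\ 4F .
\]
\end{theorem}

Section~\ref{sec:first} collects the facts on convex polygons that we use and shows where the exponent $3/2$ comes from. Section~\ref{sec:upper} proves the upper bound in Theorem~\ref{thm:square} and Theorem~\ref{thm:constant}. Section~\ref{sec:strips} contains the construction behind the lower bounds, which is the main part of the paper. It is applied to squares in Section~\ref{sec:lower} and to rectangles in Section~\ref{sec:rect}.

\section{Convex position and the simplest bounds}\label{sec:first}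

A configuration is \emph{in convex position}, or \emph{convex}, if each of its points is a vertex of its convex hull. A subset of a convex set is convex, and a convex set has no three collinear points.

\begin{lemma}\label{lem:orient}
Let $n\ge3$. If $p_1,\dots,p_n$ are the vertices of a convex $n$-gon in counterclockwise order, then $(p_i,p_j,p_k)$ is positively oriented for all $i<j<k$. Conversely, if $p_1,\dots,p_n$ are points such that $(p_i,p_j,p_k)$ is positively oriented for all $i<j<k$, then they form a convex $n$-set. Hence the copies of a convex $n$-set are exactly the convex $n$-sets.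
\end{lemma}

\begin{proof}
Deleting vertices from a convex polygon leaves a convex polygon with the same cyclic order, so $p_ip_jp_k$ is a counterclockwise triangle. For the converse, recall that a cyclic permutation of a triple keeps its orientation. The triples $(p_i,p_{i+1},p_k)$ with $k>i+1$ and $(p_k,p_i,p_{i+1})$ with $k<i$ show that all other points lie strictly to the left of the directed line from $p_i$ to $p_{i+1}$. The triples $(p_1,p_k,p_n)$ show the same for the line from $p_n$ to $p_1$. Each of these segments is therefore an edge of the convex hull, and every $p_i$ is a vertex. For the last claim, the first part shows that any two convex $n$-sets have the same order type (match the counterclockwise labels; the triples with $i<j<k$ determine all others), and the second part shows that a configuration with this order type is convex.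
\end{proof}

We also use a standard fact on the edges. Traverse a convex polygon counterclockwise. At each vertex the direction of travel turns left, and it makes one full turn in total. Therefore:
\begin{quote}
(E)\quad The edge vectors have distinct directions. The edges whose directions lie in a given arc shorter than a full half-turn, or in an open half-circle of directions, form a path along which the direction angle strictly increases.
\end{quote}

Three examples indicate what to expect.

\begin{example}[Triangles]
For $n=3$ a set without a convex $3$-set lies on a line, and a line meets $[N]^2$ in at most $N$ points. So $\operatorname{ex}(N,N,3)=N$.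
\end{example}

\begin{example}[Rows]\label{ex:rows}
A row contains at most two points of a convex set. Hence a union of at most $\lfloor\frac{n-1}2\rfloor$ full rows has no convex $n$-set. We have $\lfloor\frac{n-1}2\rfloor\ge\frac n4$: for $n=3$ this reads $1\ge\frac34$, and for $n\ge4$ the left side is at least $\frac{n-2}2\ge\frac n4$. Taking $\min(M,\lfloor\frac{n-1}2\rfloor)$ rows of $[N]\times[M]$ gives
\begin{equation}\label{eq:rows}
\operatorname{ex}(N,M,n)\ge\tfrac14\min(NM,\,nN).
\end{equation}
\end{example}

One might guess from this that $nN$ is the right order. The next example shows that it is not, at least for $N$ near $n^{3/2}$: the argument with rows ignores the arithmetic of the lattice.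

\begin{example}[Small grids]\label{ex:small}
If $[N]^2$ contains a convex $n$-set, then $n^{3/2}<23N$. Indeed, let $(a,b)$ run over the $n$ edge vectors. By (E) the edges with $a>0$ form a path, so their values of $a$ sum to less than $N$. The same holds for the other three signs, and so $\sum(|a|+|b|)<4N$. On the other hand, there are $4r$ integer vectors with $|a|+|b|=r\ge1$, hence at most $4\rho^2$ nonzero ones with $|a|+|b|\le\rho$. For $\rho=\sqrt{n/8}$ this is $n/2$. The edge vectors are distinct, so at least $n/2$ of them have $|a|+|b|>\sqrt{n/8}$. Thus $\frac n2\sqrt{n/8}<4N$, that is, $n^{3/2}<16\sqrt2\,N<23N$.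
\end{example}

So $\operatorname{ex}(N,N,n)=N^2$ as long as $23N\le n^{3/2}$, which explains the minimum in Theorem~\ref{thm:square}. At the end of this range $N^2$ is about $n^{3/2}N/23$. The exponent $3/2$ arises because a convex lattice $n$-gon needs $n$ different edge directions, and a typical one among $n$ different integer directions has length at least of order $\sqrt n$. The conjecture says that the order $n^{3/2}N$ persists when $n$ is fixed and $N\to\infty$, although the grid then has room for convex polygons with arbitrarily many vertices.

\section{Polygons with prescribed edge directions}\label{sec:upper}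

To find a convex set in a large set $A$, we fix the edge directions in advance, sorted by angle, and look for a path in $A$ that uses them in this order. Choosing the points greedily from the start can get stuck, since the point we reach may have no successor in the next direction. The remedy is to work backward and delete in advance all points from which the path cannot be completed.

\begin{example}
Let $A\subset[N]^2$ with $|A|>2N$, and take the directions $(1,0)$ and $(0,1)$. Delete the highest point of $A$ in each column; call the remaining set $A_1$. Then delete the rightmost point of $A_1$ in each row; call the remaining set $A_0$. At most $2N$ points are deleted, so there is $p_0\in A_0$. It has a point $p_1\in A_1$ to its right, and $p_1$, being in $A_1$, has a point $p_2\in A$ above it. The path $p_0p_1p_2$ turns left at $p_1$.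
\end{example}

In general, a direction $(a,b)$ costs as many points as there are lattice progressions with difference $(a,b)$ that meet the grid.

\begin{lemma}\label{lem:prune}
Let $m\ge2$ and let $v_i=(a_i,b_i)$, $1\le i\le m$, be pairwise non-parallel nonzero integer vectors. If $A\subset[N]\times[M]$ and
\[
|A|>\sum_{i=1}^m\bigl(|a_i|M+|b_i|N\bigr),
\]
then $A$ contains $m+1$ points in convex position.
\end{lemma}

\begin{proof}
Replacing $v_i$ by $-v_i$ and reordering does not change the hypotheses. So we may assume that the direction angles satisfy $0\le\theta_1<\dots<\theta_m<\pi$; the inequalities are strict because the vectors are non-parallel. Then $\det(v_\alpha,v_\beta)>0$ for $\alpha<\beta$.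

Let $\Gamma=[N]\times[M]$ and fix $v=(a,b)$ among the $v_i$. Call two lattice points \emph{$v$-equivalent} if their difference lies in $\mathbb Zv$. A class that meets $\Gamma$ has a first point $p$ in $\Gamma$, and $p-v\notin\Gamma$. Then either the $x$-coordinate of $p-v$ lies outside $[N]$, which happens in at most $|a|$ columns and so for at most $|a|M$ points $p$, or its $y$-coordinate lies outside $[M]$, which happens for at most $|b|N$ points $p$. Hence at most $|a|M+|b|N$ classes meet $\Gamma$.

Put $A_m=A$ and, for $i=m,m-1,\dots,1$,
\[
A_{i-1}=\{p\in A_i:\ p+kv_i\in A_i\text{ for some integer }k\ge1\}.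
\]
Passing from $A_i$ to $A_{i-1}$ deletes only the last point of $A_i$ in each $v_i$-class. So $|A_{i-1}|\ge|A_i|-(|a_i|M+|b_i|N)$, and the hypothesis gives $A_0\ne\emptyset$.

Choose $p_0\in A_0$. Given $p_{i-1}\in A_{i-1}$, the definition of $A_{i-1}$ provides $k_i\ge1$ with $p_i=p_{i-1}+k_iv_i\in A_i\subset A$. For $i<j<l$,
\[
\det(p_j-p_i,\,p_l-p_i)=\det(p_j-p_i,\,p_l-p_j)=\sum_{i<\alpha\le j<\beta\le l}k_\alpha k_\beta\det(v_\alpha,v_\beta)>0 .
\]
By Lemma~\ref{lem:orient}, $p_0,\dots,p_m$ are in convex position.
\end{proof}

It remains to choose $n-1$ cheap directions. An integer vector is \emph{primitive} if its coordinates are coprime. Two primitive vectors are parallel only if they are equal up to sign, so we need to count primitive vectors in a box.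

\begin{lemma}\label{lem:coprime}
For integers $\alpha,\beta\ge1$ there are at least $\alpha\beta$ pairwise non-parallel nonzero integer vectors $(a,b)$ with $|a|\le\alpha$ and $|b|\le\beta$.
\end{lemma}

\begin{proof}
A pair in $[\alpha]\times[\beta]$ that is not coprime has a common prime factor $p$. So the number of coprime pairs is at least
\[
\alpha\beta-\sum_p\lfloor\alpha/p\rfloor\lfloor\beta/p\rfloor\ \ge\ \alpha\beta\Bigl(1-\sum_pp^{-2}\Bigr).
\]
All primes other than $2$ are odd, and $(2k+1)^2>2k(2k+2)$. Therefore
\[
\sum_pp^{-2}<\frac14+\sum_{k\ge1}\frac1{2k(2k+2)}=\frac14+\frac14\sum_{k\ge1}\frac1{k(k+1)}=\frac12,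
\]
and there are at least $\alpha\beta/2$ coprime pairs $(a,b)$. Take $(a,b)$ and $(-a,b)$ for each of them. These vectors are primitive and distinct, and all have $b>0$, so no two are parallel.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:square}]
The bound $N^2$ is trivial. Let $R=\lceil\sqrt{n-1}\,\rceil$. Then $R\le\frac32\sqrt n$: for $n=3$ we have $R=2<\frac32\sqrt3$, and for $n\ge4$ we have $R<\sqrt n+1\le\frac32\sqrt n$. Lemma~\ref{lem:coprime} gives $R^2\ge n-1$ pairwise non-parallel vectors with $|a|,|b|\le R$. Applying Lemma~\ref{lem:prune} with $M=N$ to $m=n-1$ of them, we obtain $\operatorname{ex}(N,B)\le(n-1)\cdot2RN<3n^{3/2}N$.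
\end{proof}

In a square grid the cost of $(a,b)$ is $(|a|+|b|)N$. To spend as little as possible we should take the primitive vectors in order of $|a|+|b|$, and count them exactly.

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Let $\varphi(r)$ be Euler's function, the number of $a\in[r]$ coprime to $r$. Up to sign there are exactly $2\varphi(r)$ primitive vectors with $|a|+|b|=r$. For $r=1$ they are $(1,0)$ and $(0,1)$. For $r\ge2$ both coordinates are nonzero and $\gcd(|a|,|b|)=\gcd(|a|,r)$, so there are $\varphi(r)$ choices of $|a|$, and two of the four sign patterns remain up to sign. Let $\Phi(R)=\sum_{r\le R}\varphi(r)$. By Mertens' estimate (see \cite{HW}),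
\[
\Phi(R)=\frac3{\pi^2}R^2+O(R\log R).
\]
Let $R$ be minimal with $2\Phi(R)\ge n-1$. Then $2\Phi(R-1)<n-1\le2\Phi(R)$, and both ends are asymptotic to $6R^2/\pi^2$ as $n\to\infty$, so $R\sim\pi\sqrt{n/6}$. Apply Lemma~\ref{lem:prune} with $M=N$ to $n-1$ of the $2\Phi(R)$ vectors with $|a|+|b|\le R$. Since $\sum_{r<R}\Phi(r)=\sum_{r\le R}(R-r)\varphi(r)$, we get
\[
\frac{\operatorname{ex}(N,B)}N\le\sum_{r\le R}2r\varphi(r)=2R\,\Phi(R)-2\sum_{r<R}\Phi(r)=\Bigl(\frac6{\pi^2}-\frac2{\pi^2}+o(1)\Bigr)R^3 .
\]
The right side depends only on $n$, and $\frac4{\pi^2}\cdot\pi^3(n/6)^{3/2}=\frac{2\pi}{3\sqrt6}n^{3/2}$.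
\end{proof}

\section{Strips of consecutive rows}\label{sec:strips}

For the lower bound we look for about $n^{3/2}$ full rows whose union has no convex $n$-set. The two obvious choices fail when $N$ is large.
\begin{itemize}
\item \emph{Consecutive rows.} Rows $1,\dots,s$ contain the $s$ points $(y^2,y)$ of a parabola as soon as $N\ge s^2$. Nearly horizontal edges use up little height, and there are many such directions.
\item \emph{Evenly spaced rows.} The rows $jH+1$, $0\le j<t$, contain the $t$ points $(j^2+1,jH+1)$ of a parabola as soon as $N>(t-1)^2$.
\end{itemize}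
Either way we cannot keep $n$ rows. The construction combines the two: $t$ evenly spaced \emph{strips} of $s$ consecutive rows each (Figure~\ref{fig:strips}). The spacing forces a convex path to be steep once it has left its first strip, and among consecutive rows steep edges are scarce for the reason seen in Example~\ref{ex:small}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.3]
\foreach \j in {0,6,12}{
  \fill[black!10] (0.5,\j+0.5) rectangle (18.5,\j+3.5);
  \foreach \x in {1,...,18}{\foreach \y in {1,2,3}{\fill[black!50] (\x,\j+\y) circle (0.1);}}}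
\draw (0.5,0.5) rectangle (18.5,18.5);
\draw[thick] (1,1)--(5,2)--(8,3)--(13,7)--(14,8)--(17,13)--(18,15);
\foreach \x/\y in {1/1,5/2,8/3,13/7,14/8,17/13,18/15}{\fill (\x,\y) circle (0.24);}
\end{tikzpicture}
\caption{Three strips of three consecutive rows in the $18\times18$ grid, starting at rows $1$, $7$ and $13$, and a convex path through them. For its edge vectors $(a,b)$ the ratios $a/b$ are $4,\,3,\,\frac54,\,1,\,\frac35,\,\frac12$. Flat edges occur only in the first strip: the width of the grid does not suffice to climb across a gap and remain flat.}
\label{fig:strips}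
\end{figure}

\subsection*{Chains}
It is enough to study a quarter of a polygon. A \emph{chain} with $r$ edges is a sequence $p_0,\dots,p_r$ of lattice points whose edge vectors $(a_i,b_i)=p_i-p_{i-1}$ satisfy $a_i\ge0$, $b_i\ge1$ and
\[
\frac{a_1}{b_1}>\frac{a_2}{b_2}>\dots>\frac{a_r}{b_r}\ge0 .
\]
We call $a_i/b_i$ the \emph{ratio} of the edge; a small ratio means a steep edge.

\begin{lemma}\label{lem:quarter}
Let $A\subset\mathbb Z^2$ be invariant under the reflection $\sigma_v$ in some vertical line and the reflection $\sigma_h$ in some horizontal line. If every chain in $A$ has at most $\rho$ edges, then every convex set $Q\subset A$ has at most $4\rho+2$ points.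
\end{lemma}

\begin{proof}
We may assume $|Q|\ge3$. Traverse the polygon with vertex set $Q$ counterclockwise; it has $|Q|$ edges. By (E), at most two edges are horizontal, and the other edge vectors $(a,b)$ fall into four classes, each forming a path:
\[
\text{I: }a\ge0,\,b>0;\quad\text{II: }a<0,\,b>0;\quad\text{III: }a\le0,\,b<0;\quad\text{IV: }a>0,\,b<0 .
\]
In class I the direction angle $\theta$ increases within $(0,\pi/2]$, so the ratio $\cot\theta$ decreases, and the path is a chain. The other classes are carried into class I of a convex polygon with vertices in $A$. For class III apply the half-turn $\sigma_v\sigma_h$, which keeps the counterclockwise sense and sends $(a,b)$ to $(-a,-b)$. A single reflection reverses the sense, so we also reverse the traversal: $\sigma_h$ with reversal sends $(a,b)$ to $(-a,b)$, which handles class II, and $\sigma_v$ with reversal sends $(a,b)$ to $(a,-b)$, which handles class IV. Each class thus has at most $\rho$ edges.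
\end{proof}

Inside a strip, the edges of a chain have total height less than $s$. The next lemma bounds their number when the ratios are also confined to a short interval: tall edges are few because height is limited, and short edges are few because fractions with small denominators are well separated.

\begin{lemma}\label{lem:window}
Let $(a_1,b_1),\dots,(a_r,b_r)$ be integer vectors with $b_i\ge1$ and $\sum_ib_i<s$, whose ratios $a_i/b_i$ are distinct and lie in an interval of length $\Delta\ge0$. Then $r\le1+2s^{2/3}\Delta^{1/3}$.
\end{lemma}

\begin{proof}
If $\Delta=0$, then $r\le1$ because the ratios are distinct. Let $\Delta>0$ and let $D>0$ be a threshold. Fewer than $s/D$ vectors have $b_i>D$. Two distinct fractions with denominators $b,b'\le D$ differ by $|ab'-a'b|/(bb')\ge D^{-2}$, so at most $1+\Delta D^2$ vectors have $b_i\le D$. For $D=(s/\Delta)^{1/3}$ both $s/D$ and $\Delta D^2$ equal $s^{2/3}\Delta^{1/3}$.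
\end{proof}

\begin{example}[Two strips]\label{ex:two}
Let $N$ be even and $s\le N/4$, and let $A\subset[N]^2$ consist of the rows $1,\dots,s$ and $\frac N2+1,\dots,\frac N2+s$. A chain has at most $s-1$ edges in the strip where it starts, since each edge climbs at least one row. If it starts in the lower strip and reaches the upper one, then the edge across the gap climbs at least $\frac N2-s+1>\frac N4$ and moves right by less than $N$, so its ratio is below $4$. All later ratios lie in $[0,4)$, and Lemma~\ref{lem:window} allows at most $1+2\cdot4^{1/3}s^{2/3}<1+4s^{2/3}$ further edges. The second strip doubles the size of $A$, but chains still have at most $s+1+4s^{2/3}$ edges.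
\end{example}

With $t$ strips in a square grid, two facts limit the ratios. First, a chain that has climbed $k$ strips has gained height about $kN/t$ with width less than $N$, so its ratio in the $k$-th strip above its start is at most of order $t/k$. Second, the ratios decrease, so the intervals of ratios used in different strips are disjoint. Let $\Delta_k$ be their lengths; Lemma~\ref{lem:window} asks for a bound on $\sum_k\Delta_k^{1/3}$. The first fact alone gives $\sum_{k<t}(t/k)^{1/3}$, which is of order $t$. Disjointness of $t$ intervals inside an interval of length of order $t$ gives, by H\"older's inequality, order $t^{2/3}t^{1/3}=t$ again. A bound $s+s^{2/3}t$ on the length of chains would restrict us to $st=s^{1/3}\cdot s^{2/3}t$ of order at most $n^{4/3}$. The proof below uses both facts together, on dyadic ranges of $k$, and obtains $t^{2/3}$ in place of $t$.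

\begin{proposition}\label{prop:strips}
Let $s,t,N,M\ge1$ be integers with $M\ge2st$. Put $H=\lfloor M/t\rfloor$, $\lambda=N/M$ and
\[
Y=\bigcup_{j=0}^{t-1}\{jH+1,\dots,jH+s\},\qquad A=[N]\times Y .
\]
Then $A\subset[N]\times[M]$, $|A|=stN$, and every convex set $Q\subset A$ satisfies
\[
|Q|\le4s+8t+64\lambda^{1/3}(st)^{2/3}.
\]
\end{proposition}

\begin{proof}
From $M/t\ge2s$ we get $H\ge2s$, and $H\ge M/(2t)$ because $\lfloor x\rfloor\ge x/2$ for $x\ge1$. Let strip $j$ be the set $[N]\times\{jH+1,\dots,jH+s\}$. The strips are disjoint since $s\le H$, and the top row is $(t-1)H+s\le tH\le M$. So $A\subset[N]\times[M]$ and $|A|=stN$. The set $A$ is invariant under $x\mapsto N+1-x$, and also under $y\mapsto(t-1)H+s+1-y$, which sends row $jH+i$ to row $(t-1-j)H+(s+1-i)$. By Lemma~\ref{lem:quarter} it suffices to bound the number $r$ of edges of a chain $p_0,\dots,p_r$ in $A$.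

Let $p_0$ lie in strip $j_0$. An edge is \emph{internal} to a strip if both endpoints lie in it, and \emph{crossing} otherwise. Since $y$ increases along the chain, there are at most $t-1$ crossing edges, and the internal edges of a strip are consecutive, with heights $b_i$ summing to at most $s-1$. In particular, strip $j_0$ has at most $s-1$ internal edges; here we have no control over the ratios. For $1\le k\le t-1$, if strip $j_0+k$ exists and has internal edges, let $u_k^+\ge u_k^-\ge0$ be their largest and smallest ratio and $\Delta_k=u_k^+-u_k^-$; otherwise let $\Delta_k=0$. Lemma~\ref{lem:window} gives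
\begin{equation}\label{eq:count}
r\le(s-1)+(t-1)+\sum_{k=1}^{t-1}\bigl(1+2s^{2/3}\Delta_k^{1/3}\bigr).
\end{equation}

\emph{The ratios decay: $u_k^+\le4\lambda t/k$.} Let $p_i$ be the starting point of the first internal edge of strip $j_0+k$. This edge has ratio $u_k^+$, and the edges $1,\dots,i$ have larger ratios. Since $s\le H/2$ (this is where $M\ge2st$ is used),
\[
\sum_{l\le i}b_l=y(p_i)-y(p_0)\ge kH-(s-1)>kH-\frac H2\ge\frac{kH}2 .
\]
Therefore
\[
N>x(p_i)-x(p_0)=\sum_{l\le i}a_l\ \ge\ u_k^+\sum_{l\le i}b_l\ \ge\ u_k^+\,\frac{kH}2,
\]
and $u_k^+\le2N/(kH)\le4Nt/(kM)=4\lambda t/k$.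

\emph{The sum over strips: $\sum_k\Delta_k^{1/3}\le8\lambda^{1/3}t^{2/3}$.} The ratios strictly decrease along the chain, so the intervals $[u_k^-,u_k^+]$ are pairwise disjoint. For $2^i\le k<2^{i+1}$ they lie in $[0,4\lambda t/2^i]$, so these $\Delta_k$ sum to at most $4\lambda t/2^i$. H\"older's inequality states that $\sum_{l=1}^Lx_l^{1/3}\le L^{2/3}\bigl(\sum_{l=1}^Lx_l\bigr)^{1/3}$ for $x_l\ge0$. With at most $2^i$ terms,
\[
\sum_{2^i\le k<2^{i+1}}\Delta_k^{1/3}\le(2^i)^{2/3}\Bigl(\frac{4\lambda t}{2^i}\Bigr)^{1/3}=(4\lambda t)^{1/3}\,2^{i/3}.
\]
Sum over $i\ge0$ with $2^i\le t-1$. The geometric sum of the terms $2^{i/3}$ is at most $t^{1/3}/(1-2^{-1/3})$. We have $2^{-1/3}<0.8$ because $0.8^3>\frac12$, and $4^{1/3}<1.6$ because $1.6^3>4$. The total is at most $1.6\cdot5\cdot\lambda^{1/3}t^{2/3}=8\lambda^{1/3}t^{2/3}$.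

Now \eqref{eq:count} gives $r\le s+2t-3+16\lambda^{1/3}(st)^{2/3}$, and Lemma~\ref{lem:quarter} gives $|Q|\le4s+8t-10+64\lambda^{1/3}(st)^{2/3}$.
\end{proof}

The two parabolas at the beginning of this section lie in $A$ when $N\ge\max(s,t)^2$, so terms of order $s$ and $t$ cannot be omitted from the bound.

\section{The lower bound for squares}\label{sec:lower}

For $M=N$ we have $\lambda=1$, and Proposition~\ref{prop:strips} excludes convex $n$-sets when $s$, $t$ and $(st)^{2/3}$ are small multiples of $n$. The last condition allows $st$ of order $n^{3/2}$, as wanted. A convenient choice is $s=t^2$, for which $(st)^{2/3}=t^2$. If $N$ is too small for the condition $N\ge2st$, we lower $t$ until the strips fit; they then fill a constant fraction of the grid.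

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:square}]
If $n\le76$, take a single row. It has no convex $n$-set, and $n^{3/2}\le76^{3/2}<76\cdot9<6000$ gives $N>\frac1{6000}n^{3/2}N$. If $N=1$, then $\operatorname{ex}(N,B)=1=N^2$.

Let $n\ge77$ and $N\ge2$. Put $T=\lfloor\sqrt{(n-1)/76}\rfloor\ge1$, and let $t\in\{1,\dots,T\}$ be maximal with $2t^3\le N$; it exists because $t=1$ qualifies. Apply Proposition~\ref{prop:strips} with $M=N$ and $s=t^2$. Then $|A|=t^3N$, and every convex subset of $A$ has at most
\[
4t^2+8t+64t^2\le76t^2\le76T^2\le n-1
\]
points. Hence $\operatorname{ex}(N,B)\ge t^3N$.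

If $t=T$, note that $(n-1)/76\ge n/77$ for $n\ge77$, so $T\ge\frac12\sqrt{n/77}$. Since $8\cdot77^{3/2}<8\cdot77\cdot9=5544$, we get $t^3N>\frac1{6000}n^{3/2}N$.

If $t<T$, then $2(t+1)^3>N$ by maximality. As $t\ge(t+1)/2$, we get $t^3\ge(t+1)^3/8>N/16$, so $t^3N>N^2/16$.
\end{proof}

Together with Section~\ref{sec:upper}, this completes the proof of Theorem~\ref{thm:square}.

\section{Rectangles}\label{sec:rect}

Throughout this section $N\ge M$, $\lambda=N/M\ge1$, and $\operatorname{ex}=\operatorname{ex}(N,M,n)$. Since $\sqrt{NM}=N/\sqrt\lambda=M\sqrt\lambda$, we have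
\begin{equation}\label{eq:regime}
n^{3/2}\sqrt{NM}=nN\sqrt{n/\lambda},
\end{equation}
so the term $nN$ in $F$ dominates when $n\le\lambda$ and the term $n^{3/2}\sqrt{NM}$ dominates when $n\ge\lambda$. The threshold is visible in Lemma~\ref{lem:prune}. A vector from an $\alpha\times\beta$ box costs at most $\alpha M+\beta N$, and under the constraint $\alpha\beta=n$ the two terms balance at $\alpha=\sqrt{n\lambda}$, $\beta=\sqrt{n/\lambda}$. When $n\le\lambda$ this value of $\beta$ is at most $1$, and we take vectors with $b=1$ instead.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:rect}]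
Trivially $\operatorname{ex}\le NM$, so it suffices to show $\operatorname{ex}\le4\bigl(nN+n^{3/2}\sqrt{NM}\bigr)$. Let $m=n-1\ge2$.

If $n\le\lambda$, apply Lemma~\ref{lem:prune} to the vectors $(a,1)$ with $0\le a<m$. This gives $\operatorname{ex}\le m^2M+mN\le n\cdot nM+nN\le2nN$, because $nM\le N$.

If $n>\lambda$, let $\alpha=\lceil\sqrt{n\lambda}\,\rceil$ and $\beta=\lceil\sqrt{n/\lambda}\,\rceil$. Then $\alpha\beta\ge n$, and $\lceil x\rceil\le2x$ for $x\ge1$ gives $\alpha\le2\sqrt{n\lambda}$ and $\beta\le2\sqrt{n/\lambda}$. Choose $m$ vectors by Lemma~\ref{lem:coprime}. Lemma~\ref{lem:prune} gives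
\[
\operatorname{ex}\le n(\alpha M+\beta N)\le2n^{3/2}\bigl(M\sqrt\lambda+N/\sqrt\lambda\bigr)=4n^{3/2}\sqrt{NM}.\qedhere
\]
\end{proof}

For the lower bound, the rows of Example~\ref{ex:rows} suffice unless $n$ is much larger than $\lambda$ and smaller than $M$. In that range we use strips with $s$ of order $n$ and $t$ of order $\sqrt{n/\lambda}$, which makes $\lambda^{1/3}(st)^{2/3}$ of order $n$. To ensure $M\ge2st$ we replace $n$ by a smaller parameter $\nu$ when necessary.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:rect}]
If $n\le\lambda$, then \eqref{eq:regime} gives $F\le\min(NM,2nN)\le2\min(NM,nN)$, so $F\le8\operatorname{ex}$ by \eqref{eq:rows}. If $n\ge M$, then \eqref{eq:rows} gives $\operatorname{ex}\ge NM/4\ge F/4$.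

Let $\lambda<n<M$. By \eqref{eq:regime}, $nN\le n^{3/2}\sqrt{NM}$, so $F\le2G$, where
\[
G=\min\bigl(NM,\,n^{3/2}\sqrt{NM}\bigr)=\nu^{3/2}\sqrt{NM},\qquad\nu=\min\bigl(n,(NM)^{1/3}\bigr).
\]
Put $\varepsilon=\frac1{100}$.

Suppose first that $\varepsilon\nu<\lambda$. Since $n<M$, \eqref{eq:rows} gives $\operatorname{ex}\ge\frac14nN\ge\frac14\nu N$. Also $G=\nu N\sqrt{\nu/\lambda}\le10\,\nu N$. Hence $\operatorname{ex}\ge G/40\ge F/80$.

Suppose now that $\varepsilon\nu\ge\lambda$, so that $\varepsilon\nu\ge1$. Put $s=\lfloor\varepsilon\nu\rfloor\ge1$ and $t=\lfloor\sqrt{\varepsilon\nu/\lambda}\rfloor\ge1$. Using $\lfloor x\rfloor\ge x/2$ for $x\ge1$ twice,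
\begin{equation}\label{eq:st}
\tfrac14(\varepsilon\nu)^{3/2}\lambda^{-1/2}\le st\le(\varepsilon\nu)^{3/2}\lambda^{-1/2}.
\end{equation}
From $\nu^{3/2}\le\sqrt{NM}=M\sqrt\lambda$ we get $st\le\varepsilon^{3/2}M\le M/2$, so Proposition~\ref{prop:strips} applies. We have $s\le\varepsilon\nu$, $t\le\sqrt{\varepsilon\nu}\le\varepsilon\nu$, and $\lambda^{1/3}(st)^{2/3}\le\varepsilon\nu$ by \eqref{eq:st}. Thus convex subsets of $A$ have at most $(4+8+64)\varepsilon\nu=0.76\,\nu<n$ points. Finally, by \eqref{eq:st} and $\varepsilon^{3/2}=\frac1{1000}$,
\[
\operatorname{ex}\ge|A|=stN\ge\tfrac14\varepsilon^{3/2}\nu^{3/2}\,\frac N{\sqrt\lambda}=\frac G{4000}\ge\frac F{8000}.\qedhere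
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Extremal and probabilistic problems in order types},
\texttt{http://www.teses.usp.br/\allowbreak teses/\allowbreak disponiveis/\allowbreak 45/\allowbreak 45131/\allowbreak tde-25042019-000504/\allowbreak publico/\allowbreak Dissertacao\_Marcelo\_Sales.pdf}

\bibitem{HW}
Hardy and Wright, Theorem 330.

\end{thebibliography}
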